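# Perfect matchings that survive every bounded-degree deletion

## 1. A small fraction of each degree should not matter

Fix $k\ge 2$ and put $r=k-1$. Let $V_1,\dots,V_k$ be disjoint sets of $n$ vertices each, $V=\bigcup_i V_i$, and let $\mathcal T=V_1\times\dots\times V_k$ be the set of possible edges, a tuple being identified with the set of its entries. Put $N=|\mathcal T|=n^k$. For $M=M(n)\le n^k$ let $H_M$ be a uniformly random $M$-subset of $\mathcal T$. A *1-factor* (perfect matching) is a set of $n$ disjoint edges covering $V$. Every edge has exactly one vertex in each part, so the average degree in each part is exactly $M/n$. "W.h.p." means with probability tending to $1$ as $n\to\infty$, $\log$ is natural, and $\Delta$ denotes maximum degree.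

Johansson, Kahn and Vu proved that for a large constant $K$, if $M\ge Kn\log n$, then w.h.p. $H_M$ has a 1-factor. (We will not use this.) The document "Packing Perfect Matchings in Random Graphs at" (https://math.mit.edu/research/undergraduate/urop-plus/documents/2019/Fishelson.pdf) asks what happens if an adversary looks at $H_M$ and then deletes edges.

**Conjecture.** Fix $k\ge2$. There are a large $K>0$ and a small $\alpha>0$ such that if $M\ge Kn\log n$, then w.h.p. $H_M\setminus E(H^*)$ has a 1-factor for every $k$-partite $k$-uniform $H^*$ on the parts $V_1,\dots,V_k$ with $\Delta(H^*)\le 2\alpha M/n$. The hypergraph $H^*$ may depend on $H_M$.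

We call such an $H^*$ *admissible*. The adversary may take away a fraction $2\alpha$ of the average degree at every vertex. For instance, if $k=n=2$, $M=4$ and $\alpha=\frac14$, then $H_M=K_{2,2}$ and $H^*$ has maximum degree $1$. So inside $K_{2,2}$ it is part of a perfect matching, and the other perfect matching survives.

The first guess is: yes, this is true. After the deletion every vertex still has degree of order $\log n$, and a small constant fraction should not matter. Let us test the guess.

**Test 1: the complete bipartite graph ($k=2$, $M=n^2$).** After deletion all degrees are at least $(1-2\alpha)n$. If $\alpha\le\frac14$, Hall's condition holds. Indeed, suppose $|N(A)|<|A|$ with $A\subset V_1$. Then $A\neq\emptyset$, so $|A|>|N(A)|\ge n/2$, and a vertex of $V_2\setminus N(A)$ has at most $n-|A|<n/2$ neighbors, a contradiction. So the guess is right here.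

**Test 2: the complete $k$-partite hypergraph ($M=n^k$).** Let $\alpha=4^{-k}/k$ and $n\ge 4k$. Take a largest matching $\pi$ of $\mathcal T\setminus E(H^*)$, let $s=|\pi|$, and suppose $s<n$. Choose uncovered vertices $u_i\in V_i$, one per part. All $(n-s)^r$ edges joining $u_1$ to uncovered vertices must be in $H^*$, so $(n-s)^r\le2\alpha n^r\le4^{-r}n^r$, that is, $s\ge\frac34n$. Now we remove $r$ edges of $\pi$ and insert $k$ new ones, as follows. For an ordered tuple $(T_1,\dots,T_r)$ of distinct edges of $\pi$, give the $V_j$-vertex of $T_a$ to the set $Q_i$ with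
$$i\equiv j+a\pmod k .\tag{1}$$
For fixed $j$ the index $i$ runs over all values other than $j$ as $a$ runs over $1,\dots,r$. So $Q_i$ has one vertex in each part $V_j$, $j\ne i$, and the $k$ edges $\{u_i\}\cup Q_i$ are disjoint and cover exactly $u_1,\dots,u_k$ and $T_1\cup\dots\cup T_r$. For $k=3$, $T_1=(x_1,x_2,x_3)$, $T_2=(y_1,y_2,y_3)$, the new edges are $u_1y_2x_3$, $x_1u_2y_3$, $y_1x_2u_3$. Each $Q_i$ contains one vertex of each $T_a$, in a known part, so $Q_i$ determines the tuple. Hence at most $\deg_{H^*}(u_i)\le2\alpha n^r$ tuples have $\{u_i\}\cup Q_i\in H^*$. There are at least $(s-r)^r\ge(n/2)^r$ tuples, and $k\cdot2\alpha n^r=2\cdot4^{-k}n^r<2^{-r}n^r$. So some tuple makes all $k$ new edges available, and $\pi$ was not largest. The guess is right again.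

For the next test we recall Chernoff's bound.

**(C) Chernoff.** If $\xi$ is binomial or hypergeometric with mean $\mu$ and $0<x\le\mu$, then $\Pr(|\xi-\mu|\ge x)\le2e^{-x^2/(3\mu)}$.

**Test 3: random bipartite graphs ($k=2$).** Let $\alpha\le\frac1{16}$ and $M\ge64n\log n$. If $H_M\setminus E(H^*)$ has no perfect matching, Hall's theorem gives $A\subset V_1$, $C\subset V_2$ with $|A|+|C|=n+1$ such that every edge of $H_M$ between $A$ and $C$ was deleted. Let $a$ be the smaller of the two sizes. The larger is at least $n/2$, so the number of $H_M$-edges between $A$ and $C$ is hypergeometric with mean $\mu=|A||C|M/n^2\ge aM/(2n)$. At most $a\cdot2\alpha M/n\le4\alpha\mu\le\mu/4$ edges can have been deleted. By (C) with $x=\frac34\mu$ this has probability at most $2e^{-3\mu/16}\le2e^{-3aM/(32n)}\le2n^{-6a}$. For each $a$ there are at most $2n^{2a}$ pairs $(A,C)$, and $\sum_{a\ge1}4n^{-4a}\to0$. So the conjecture holds for $k=2$.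

The guess passes every test, and it is correct in general.

**Theorem 1.** For every $k\ge2$ there are $K_1,\alpha>0$ such that if $K_1n\log n\le M\le n^k$, then w.h.p. for every $k$-partite $H^*$ with $\Delta(H^*)\le2\alpha M/n$, the hypergraph $H_M\setminus E(H^*)$ has a 1-factor.

Write $N_{pm}(J)$ for the number of perfect matchings of $J$.

**Theorem 2.** With the same $K_1,\alpha$ there is $c=c(k)>0$ such that w.h.p. for every such $H^*$, $N_{pm}(H_M\setminus E(H^*))\ge(cM/n)^n$.

Always $N_{pm}(H_M)\le\prod_{v\in V_1}\deg v\le(M/n)^n$ by the AM–GM inequality, so Theorem 2 is sharp up to the constant $c$.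

**Theorem 3.** (a) If $0<\epsilon<1$ and $M\le(1-\epsilon)n\log n$, then w.h.p. $H_M$ itself has no 1-factor. (b) For every $\alpha>\frac14$ there is $K(\alpha)$ such that for $M\ge K(\alpha)n\log n$, w.h.p. some $H^*$ with $\Delta(H^*)\le2\alpha M/n$ destroys all 1-factors.

So the order $n\log n$ is necessary and no $\alpha>\frac14$ can work. The best $\alpha$ is not determined here.

## 2. Isolated vertices and half-sized sets: proof of Theorem 3

**Part (a).** We find an isolated vertex by the second moment method. Having a 1-factor is a monotone property, so let $M=\lfloor(1-\epsilon)n\log n\rfloor$. A vertex lies in $n^{k-1}$ elements of $\mathcal T$, so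
$$\Pr(v\text{ isolated})=\prod_{j<M}\Big(1-\frac{n^{k-1}}{N-j}\Big)\ge e^{-(1+o(1))M/n},\tag{2}$$
because $M=o(N)$, so each fraction is $(1+o(1))/n$. The expected number of isolated vertices in $V_1$ is therefore at least $n^{\epsilon-o(1)}\to\infty$. Two vertices of $V_1$ have no common edge, so both are isolated with probability $\prod_j(1-\frac{2n^{k-1}}{N-j})\le\prod_j(1-\frac{n^{k-1}}{N-j})^2$. So covariances are at most $0$ and the variance is at most the mean. By Chebyshev's inequality an isolated vertex exists w.h.p.

**Part (b).** We separate two sets of size about $n/2$. A larger $\alpha$ only helps the adversary, so let $\frac14<\alpha\le\frac38$. Fix $U_1\subset V_1$ and $U_2\subset V_2$ with $|U_1|=\lfloor n/2\rfloor+1$ and $|U_2|=\lceil n/2\rceil$, and let $H^*$ consist of the edges of $H_M$ meeting both. In $H_M\setminus E(H^*)$ every edge at $U_1$ uses a vertex of $V_2\setminus U_2$, and $|V_2\setminus U_2|=\lfloor n/2\rfloor<|U_1|$. So there is no 1-factor. It remains to bound degrees. For $v\in U_1\cup U_2$ the degree in $H^*$ is hypergeometric with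 mean $\mu$ satisfying $\frac M{2n}\le\mu\le(\frac12+\frac1n)\frac Mn$. Put $x=2\alpha\frac Mn-\mu$. Then $x\le\frac M{4n}\le\mu$, and $x\ge(\alpha-\frac14)\frac Mn$ for $n$ large. By (C) the degree reaches $2\alpha M/n$ with probability at most $2e^{-(\alpha-1/4)^2M/(3n)}$, since $\mu\le M/n$. For $v\in V_j$, $j\ge3$, the mean is $\frac{|U_1||U_2|}{n^2}\cdot\frac Mn\in[\frac M{4n},\frac M{3n}]$ for $n$ large. By (C) with $x=\frac M{6n}$ the degree is at least $\frac M{2n}$ with probability at most $2e^{-M/(36n)}$. The remaining vertices have degree $0$. If $M\ge K(\alpha)n\log n$ with $K(\alpha)$ large, a union bound over $kn$ vertices finishes the proof. $\square$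

## 3. The price of a union bound over all deletions

For $k=2$ we took a union bound over Hall obstructions, of which there are few. For $k\ge3$ we have no such certificate, and the sensible first attempt is a union bound over the adversary's choices. Let us see what it needs, with $M=\lceil Kn\log n\rceil$. Keep each edge of $H_M$ with probability $\alpha$. If $K$ is large in terms of $\alpha$, then w.h.p. the kept hypergraph has maximum degree at most $2\alpha M/n$ and at least $\alpha M/2$ edges. All of its subsets are admissible, so there are at least $2^{\alpha M/2}$ choices of $H^*$. The union bound therefore needs failure probabilities of size $e^{-cM}$. But by (2) a given vertex is isolated with probability at least $e^{-(1+o(1))M/n}$, which is far larger. Here the approach stops.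

The way out is to treat the cheap causes of failure separately. We define a *good event* of local regularity properties, which a deletion with small $\alpha$ cannot spoil. We then prove that a good random hypergraph with $m=\lceil Kn\log n\rceil$ edges has few perfect matchings with probability at most $e^{-3c_*m}$, where $c_*$ is fixed before $K$. To use this we sample $m$ edges from what the adversary leaves. The law of the sample has density at most $e^{8\alpha m}$ with respect to the uniform law, and $8\alpha\le c_*$.

How can such a tail bound be obtained? Test 2 suggests augmenting with $k$ new edges at $k$ uncovered vertices. In the sparse setting, with one matching, this fails. Let $d=m/n$, and suppose a matching is fixed before the edges at $u_1,\dots,u_k$ are revealed. There are at most $n^r$ tuples $(T_1,\dots,T_r)$, and the $k$ edges needed for one tuple are all present with probability at most $(m/N)^k=(d/n^r)^k$. So the expected number of usable tuples is at most $d^kn^{r-rk}=d^kn^{-r^2}\to0$. We must use all near-perfect matchings at once. This is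 why a partition function appears below, and why we must show that it is spread over essentially all tuples in $\mathcal T^r$.

## 4. Tools and constants

Besides (C) we use three textbook facts.

**(McD) McDiarmid.** If $f$ is a function of independent variables and changing the $i$-th changes $f$ by at most $b_i$, then $\Pr(f-\mathbb Ef\ge x)\le\exp(-2x^2/\sum b_i^2)$, and likewise for the lower tail.

**(Han) Han's inequality.** Write $\mathrm{Ent}$ for Shannon entropy with natural logarithms. For $X=(X_1,\dots,X_n)$ and $I$ a uniform $r$-subset of $[n]$, $\mathbb E_I\,\mathrm{Ent}(X_I\mid S)\ge\frac rn\mathrm{Ent}(X\mid S)$. For i.i.d. $X_i$ independent of $S$ this is an equality. For $X_1=\dots=X_n$ it says $\mathrm{Ent}(X_1\mid S)\ge\frac rn\mathrm{Ent}(X_1\mid S)$.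

**(P) Pippenger's theorem** (Alon–Spencer, *The Probabilistic Method*, Theorem 4.7.1). For every $k\ge2$, $\kappa\ge1$, $a>0$ there are $\gamma_1,D_0>0$ such that for $\nu\ge t\ge D_0$: every $k$-uniform hypergraph on $\nu$ vertices with all degrees positive, all but at most $\gamma_1\nu$ degrees in $(1\pm\gamma_1)t$, all degrees $<\kappa t$ and all codegrees $<\gamma_1t$ has a cover of its vertices by at most $(1+a)\nu/k$ edges.

Here the *codegree* of two vertices is the number of edges containing both. Decreasing $\gamma_1$ strengthens the hypotheses, so we may decrease it freely. A cover as in (P) yields a matching of size at least $\nu/k-2a\nu$. To see this, let $\mathrm{cov}(v)$ be the number of cover edges at $v$. The cover has at least $\nu/k$ edges, and $\sum_v(\mathrm{cov}(v)-1)\le a\nu$. Hence $\sum_{\mathrm{cov}(v)\ge2}\mathrm{cov}(v)\le2a\nu$, and deleting all cover edges that contain a multiply covered vertex removes at most $2a\nu$ edges.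

The constants come next; the audience may return to this list when a constant is used. For $\lambda\ge0$ let
$$\Lambda=\exp\big(2^{r+3}(r(\lambda+1)+3^r)\big),\quad c_1=2^{-3r-3},\quad c_2=\frac{2^{-r-3}}\Lambda,\quad\delta=c_3=\frac{c_2}4,\quad c_4=(8k)^{-k}\,\frac\delta2\,c_1\,\frac{c_3}2 .$$
Since $\log(1/c_4)$ is affine in $\lambda$, there is $A=A(k)>0$ with $\log(1/c_4)\le A(\lambda+1)$ for all $\lambda\ge0$. We fix, in this order:

1. $A_3=A+8$, $\varepsilon_0=1/(4kA_3)$, $a=\varepsilon_0/(16k)$.
2. $\gamma_1\le\min(\varepsilon_0,\frac12)$ and $D_0$ from (P) with $\kappa=2$ and this $a$; then $t\ge\max(D_0,1)$ with $\gamma_1t>2$ and $2ke^{-\gamma_1^2t/60}+100k^2e^{-0.16t}\le\gamma_1/16$; then $C_1=\log(32t)+4$.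
3. An integer $L_0\ge2(\log2k+A_3(C_1+3))$, and $\lambda=C_1+k\varepsilon_0L_0+1$. From now on $\lambda$ is this number, which fixes $\Lambda,c_2,\delta,c_3,c_4$.
4. $G=8k(\lambda+2)$ and $G_1=(e^G/c_4)^{1/k}$, so $\log G_1\le8(\lambda+2)+A(\lambda+1)\le A_3(\lambda+2)$.
5. $\varphi=\frac1{256k^2}$, $\beta=\big(\frac\varphi{4ek}\big)^2$, $\gamma=\min(\frac{\gamma_1}4,\frac18)$, $\eta=\min(\frac{\gamma_1^2}{64k^2},\frac\beta2)$.
6. $c_*=\min\{\frac{c_2^2}{200r^2},\frac{\delta^2\eta}{256k^3}\}$, $\alpha=\min\{\frac\gamma{32},\frac1{16},\frac{c_*}8\}$.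
7. Finally $K$, large depending on everything above, and $K_1=3K$. In particular $c_*$ and $\alpha$ do not depend on $K$.

The choice of $\lambda$ looks circular, since $G_1$ depends on $\lambda$ and $\lambda$ on $L_0$. It is not, because $k\varepsilon_0A_3=\frac14$. We get
$$2kG_1e^{-L_0}\le1,\tag{3}$$
because $\log2k+A_3(\lambda+2)=\log2k+A_3(C_1+3)+\frac{L_0}4\le\frac34L_0$, and
$$\tfrac14kL_0\ge\lambda+3,\tag{4}$$
because $L_0\ge16(C_1+3)$ gives $\lambda+3=C_1+4+\frac{L_0}{4A_3}\le\frac{L_0}8+\frac{L_0}{32}$.

Throughout, $m=\lceil Kn\log n\rceil$, $d=m/n$, $D=d/2$. "For $n$ large" may depend on all constants, and we always assume it.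

## 5. Base edges, packets, and the good event

We split the random edges into a *base*, which carries the bulk of each matching, and small fresh reserves at every vertex, the *packets*, which are revealed only when needed.

**Definition (model).** Let $e_1,\dots,e_m\in\mathcal T$ carry i.i.d. colors, independent of the edges: color $0$ with probability $\frac12$ and color $i\in[k]$ with probability $\frac1{2k}$. Under $\mathbb P^*$ the $e_j$ are i.i.d. uniform on $\mathcal T$. Under $\mathbb P$ they are a uniformly ordered uniform $m$-subset of $\mathcal T$, that is, $\mathbb P=\mathbb P^*(\cdot\mid\text{distinct})$. The base $B$ consists of the color-0 edges, and $m_0=|B|$. For $u\in V_i$ the packet $L_u$ consists of the color-$i$ edges containing $u$. Put $L_P=\bigcup_{u\in P}L_u$ and $H_P=B\cup L_P$. Edges are labeled by their index, and degrees count labels.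

For example, with $k=3$, an edge $\{x,y,z\}$, $y\in V_2$, of color $2$ lies in $L_y$ and in no other packet. In general each edge of nonzero color lies in exactly one packet. Under $\mathbb P^*$, condition on the *skeleton*: all colors and the $V_i$-coordinates of the color-$i$ edges. Then the base edges and the remaining parts of the packet edges, which are elements of $\mathcal Q_i=\prod_{j\ne i}V_j$, are independent and uniform. Passing from $\mathbb P^*$ to $\mathbb P$ costs little:
$$\mathbb P^*(\text{distinct})=\prod_{j<m}\Big(1-\frac jN\Big)\ge e^{-m^2/N}=e^{-o(m)},\tag{5}$$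
using $1-x\ge e^{-2x}$ on $[0,\frac12]$ and $m/N\le m/n^2\to0$.

**Definition (bad vertices).** For $Q\subset V$ let $\mathrm{Bad}(Q)$ be the set of $v\in V$ for which at least $\varphi D$ base edges $e\ni v$ satisfy $e\cap(Q\setminus\{v\})\ne\emptyset$.

This is monotone in $Q$, and $\mathrm{Bad}(\emptyset)=\emptyset$. If codegrees are at most $2$ and $\varphi D>2$, then $\mathrm{Bad}(\{q\})=\emptyset$: a vertex $v\ne q$ has at most two edges meeting $\{q\}$, and for $v=q$ the set $Q\setminus\{v\}$ is empty.

**Definition (good event $\mathcal G$).** The following hold: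

- (G1) the $e_j$ are distinct;
- (G2) every vertex $u$ lies in at most $2d$ edges, lies in between $(1-\gamma)D$ and $(1+\gamma)D$ base edges, and has $|L_u|\ge d/(8k)$;
- (G3) any two vertices lie in at most $2$ common base edges;
- (G4) $|\mathrm{Bad}(Q)|\le|Q|/4$ whenever $1\le|Q|\le\beta n$.

On $\mathcal G$, counting base edges at $V_1$ gives $m_0\ge(1-\gamma)nD\ge m/4$. The heart of the matter is the following tail bound, proved in Sections 7 to 11.

**Proposition 4.** For $n$ large, $\mathbb P\big(\mathcal G,\ N_{pm}<\frac12e^{-\lambda n}d^n\big)\le e^{-3c_*m}$, where $N_{pm}=N_{pm}(\{e_1,\dots,e_m\})$.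

## 6. The tail bound implies Theorems 1 and 2

Let $3Kn\log n\le M\le n^k$, so $M\ge2m$ for $n$ large. An adversary's strategy assigns to each outcome of $H_M$ an admissible $H^*$. Replacing $H^*$ by $H^*\cap H_M$ we may assume $H^*\subset H_M$. Put $H'=H_M\setminus H^*$. Each edge has one vertex in $V_1$, so $|H^*|\le2\alpha M$ and $|H'|\ge(1-2\alpha)M\ge m$. Given $H_M$, let $R$ be a uniform $m$-subset of $H'$, with an independent uniform order and independent colors as in the model.

**Step 1: the law of $R$ is close to $\mathbb P$.** For an $m$-set $R_0\subset\mathcal T$,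
$$\Pr(R=R_0)\le\frac{\Pr(R_0\subset H_M)}{\binom{\lceil(1-2\alpha)M\rceil}m}=\frac1{\binom Nm}\cdot\frac{\binom Mm}{\binom{\lceil(1-2\alpha)M\rceil}m}\le\frac{e^{8\alpha m}}{\binom Nm}.$$
The equality holds since $\Pr(R_0\subset H_M)=\binom Mm/\binom Nm$. For the last step, the ratio is a product over $j<m\le M/2$ of factors at most
$$\frac{M-j}{M-j-2\alpha M}\le1+\frac{2\alpha M}{M/2-2\alpha M}\le1+8\alpha .$$
So the law of $R$, with order and colors, has density at most $e^{8\alpha m}$ with respect to $\mathbb P$. By Proposition 4 and $8\alpha\le c_*$,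
$$\Pr\big(R\in\mathcal G,\ N_{pm}(R)<\tfrac12e^{-\lambda n}d^n\big)\le e^{8\alpha m-3c_*m}\to0.\tag{6}$$

**Step 2: degrees and packets of $R$ are good w.h.p., for every strategy.** (G1) is clear. By (C) and a union bound, for $K$ large, w.h.p. all degrees of $H_M$ are $(1\pm\frac\gamma8)\frac Mn$. Then degrees in $H'$ lie in $[(1-\frac\gamma8-2\alpha)\frac Mn,(1+\frac\gamma8)\frac Mn]$, and $|H'|\in[(1-2\alpha)M,M]$. Given $H_M$, the degree of $v$ in $R$ is hypergeometric with mean $\deg_{H'}(v)\,m/|H'|$. Since $2\alpha\le\frac\gamma{16}$, this lies between $(1-\frac{3\gamma}{16})d$ and $\frac{1+\gamma/8}{1-\gamma/16}d\le(1+\frac\gamma4)d$. By (C), for $K$ large, w.h.p. all degrees in $R$ are $(1\pm\frac\gamma2)d$, hence at most $2d$. The color-0 degrees are binomial with means $(1\pm\frac\gamma2)D$, so w.h.p. they are all $(1\pm\gamma)D$. The packet sizes are binomial with mean at least $(1-\frac\gamma2)\frac d{2k}\ge\frac{7d}{16k}$, so w.h.p. they are all at least $\frac d{8k}$. This is (G2).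

**Step 3: $R$ sits inside a uniform set.** For (G3) and (G4) we replace $R$ by something the adversary did not influence. Given $H_M$, let $\Sigma$ be a uniform $2m$-subset of $H_M$. Unconditionally, $\Sigma$ is a uniform $2m$-subset of $\mathcal T$. The size $|\Sigma\cap H^*|$ is hypergeometric with mean at most $4\alpha m\le m/4$ and variance at most its mean, so by Chebyshev's inequality it is at most $m$ w.h.p. Hence $|\Sigma\setminus H^*|\ge m$ w.h.p. Given $H_M$ and $|\Sigma\setminus H^*|$, the set $\Sigma\setminus H^*$ is a uniform subset of $H'$ of that size. If the size is at least $m$, a uniform $m$-subset of it is a uniform $m$-subset of $H'$, and we take this as $R$. In the other case we draw $R$ afresh. So $R\subset\Sigma$ w.h.p. Properties (G3) and (G4) pass to sub-hypergraphs, $\varphi D$ being fixed, so it suffices to prove them w.h.p. with $\Sigma$ in place of $B$.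

**Step 4: codegrees in $\Sigma$.** Two vertices of the same part have codegree $0$. Two vertices in different parts lie in $n^{k-2}$ elements of $\mathcal T$, so the expected number of pairs with three common edges is at most $k^2n^2\big(n^{k-2}\cdot2m/N\big)^3=k^2n^2(2m/n^2)^3\to0$.

**Step 5: bad sets in $\Sigma$.** Suppose $|Q|=b\in[1,\beta n]$ and $|\mathrm{Bad}(Q)|>b/4$. Choose $U\subset\mathrm{Bad}(Q)$ with $|U|=w=\lfloor b/4\rfloor+1\le b$. Each $v\in U$ has at least $\varphi D$ edges of $\Sigma$ that meet $Q\setminus\{v\}$, and each edge contains at most $k$ vertices of $U$. So at least $\sigma=\lceil\varphi Dw/k\rceil$ edges of $\Sigma$ contain some $v\in U$ and some $q\in Q\setminus\{v\}$. At most $wbn^{k-2}$ elements of $\mathcal T$ have this property. For fixed $(Q,U)$ the probability is therefore at most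
$$\binom{wbn^{k-2}}\sigma\Big(\frac{2m}N\Big)^\sigma\le\Big(\frac{e\,wbn^{k-2}\cdot2m}{\sigma N}\Big)^\sigma\le\Big(\frac{4ekb}{\varphi n}\Big)^\sigma\le\Big(\frac bn\Big)^{\sigma/2}\le\Big(\frac bn\Big)^{\varphi Db/(8k)} .$$
Here we used $m=2nD$ and $\sigma\ge\varphi Dw/k$, then $\frac{4ek}\varphi=\beta^{-1/2}\le(n/b)^{1/2}$, and finally $w\ge b/4$. There are at most $(ekn/b)^{2b}\le(n/b)^{3b}$ pairs $(Q,U)$, because $x\mapsto(ekn/x)^x$ increases on $(0,kn]$ and $(ek)^2\le1/\beta\le n/b$. For $n$ large $\frac{\varphi D}{8k}-3\ge\frac{\varphi D}{16k}$, and $b/n\le\beta<1/e$. So (G4) fails with probability at most $\sum_{b\ge1}e^{-b\varphi D/(16k)}\to0$.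

Steps 2 to 5 give $\Pr(R\in\mathcal G)\to1$ for every strategy.

**Proof of Theorem 1.** Let the strategy choose, whenever possible, an admissible $H^*$ such that $H'$ has no 1-factor (call this event $\mathcal B$), and $\emptyset$ otherwise. On $\mathcal B$ we have $N_{pm}(R)=0$. So $\Pr(\mathcal B)\le\Pr(R\notin\mathcal G)+\Pr(R\in\mathcal G,\,N_{pm}(R)<\frac12e^{-\lambda n}d^n)\to0$ by (6). $\square$

**Proof of Theorem 2.** Put $c=e^{-\lambda}/8$, and let $\mathcal B$ be the event that some admissible $H^*$ gives $N_{pm}(H')<(cM/n)^n$; the strategy picks such an $H^*$ whenever possible. A fixed $n$-subset of $H'$ lies in $R$ with conditional probability at most $(m/|H'|)^n$. So on $\mathcal B$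
$$\mathbb E[N_{pm}(R)\mid H_M]\le N_{pm}(H')\Big(\frac m{|H'|}\Big)^n\le\Big(\frac{cM}n\cdot\frac m{(1-2\alpha)M}\Big)^n\le(2cd)^n .$$
By Markov's inequality $N_{pm}(R)\le2(2cd)^n$ with conditional probability at least $\frac12$, and $2(2cd)^n=2\cdot4^{-n}e^{-\lambda n}d^n<\frac12e^{-\lambda n}d^n$ for $n\ge2$. Hence $\frac12\Pr(\mathcal B)\le\Pr(R\notin\mathcal G)+\Pr(R\in\mathcal G,\,N_{pm}(R)<\frac12e^{-\lambda n}d^n)\to0$. $\square$

It remains to prove Proposition 4.

## 7. Partial matchings with a price per hole

**Definition (partition functions).** For a hypergraph $J$ with edge weights $\omega$ (by default all equal to $1/d$), sets $Y,C\subset V$ and $\ell\ge0$, put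
$$W_J^Y(C)=W_J^Y(C;\ell)=\sum_\pi\omega(\pi)\,e^{-\ell|V\setminus(C\cup V(\pi))|},\qquad\omega(\pi)=\prod_{e\in\pi}\omega(e),$$
the sum being over matchings $\pi$ of $J$ with $V(\pi)\cap C=\emptyset$ and $V\setminus(C\cup V(\pi))$ disjoint from $Y$. The vertices in $V\setminus(C\cup V(\pi))$ are the *holes* of $\pi$. Put $Z_J^Y=W_J^Y(\emptyset)$. The *Gibbs law* of such a sum is the probability law on its matchings proportional to their terms.

So $C$ is removed from the game, holes in $Y$ are forbidden, and every hole costs $e^{-\ell}$. For example, let $k=n=2$ and let $J$ have the edges $x_1y_1$ and $x_2y_2$. Then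
$$Z_J^\emptyset=e^{-4\ell}+\tfrac2de^{-2\ell}+d^{-2},\qquad Z_J^{\{x_1\}}=\tfrac1de^{-2\ell}+d^{-2},\qquad W_J^\emptyset(\{x_1,y_1\})=e^{-2\ell}+\tfrac1d .$$

If degrees on $V_1$ are at most $2d$, then with weights $1/d$ (respectively at most $2/d$)
$$W_J^Y(C)\le\sum_\pi\omega(\pi)\le\prod_{v\in V_1}\Big(1+\sum_{e\ni v}\omega(e)\Big)\le3^n\quad(\text{respectively }5^n).\tag{7}$$

The strategy is as follows. Begin with the base and a moderate price $\ell=L_0$. If many $k$-tuples $T$ of vertices are holes with sizable probability, use the packets at some $T$ to enlarge $Z$ by a factor $e^G$. By (7) this cannot happen often. If no such $T$ exists, holes are rare and the price can be raised cheaply. When the price has reached about $\log n$, the Gibbs matching is perfect with probability at least $\frac12$.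

The use of packets may fail, but at one tuple only with probability $e^{-\Theta(d)}$. To reach $e^{-\Theta(m)}$ we need linearly many failures at different places. So we restart with the vertices where we got stuck placed in a forbidden set $X$, which must then be covered without using the packets of vertices in $X$. This dictates the starting bound.

## 8. The starting bound, with a forbidden set

**Lemma 5.** On $\mathcal G$ ($n$ large), for all $X\subset V$ with $|X|\le\eta n$ and all $\ell\ge0$: $Z_B^X(\ell)\ge\exp(-(C_1+k\varepsilon_0\ell)n)$.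

*Proof.* We cover $X$ by a random greedy process, then cover most of the rest using (P), and count.

**Step a: there are many ways to cover $X$.** We show $\sum_{\pi_X}d^{-|\pi_X|}\ge\frac128^{-|X|}$, summed over matchings $\pi_X\subset B$ covering $X$ with $|\pi_X|\le|X|$. For $X=\emptyset$ take $\pi_X=\emptyset$; let $X\ne\emptyset$.

The danger in a greedy process is that the edges chosen early use up the neighborhood of a vertex treated late. We therefore treat the most entangled vertices first. Let $X_0=X$, $\mathcal H_j=\mathrm{Bad}(X_j)$ and $X_{j+1}=X_j\cap\mathrm{Bad}(X_j\cup\mathcal H_j)$. By (G4), $|X_j\cup\mathcal H_j|\le\frac54|X_j|\le\beta n$, so $|X_{j+1}|\le\frac14\cdot\frac54|X_j|=\frac5{16}|X_j|$. Hence $X_j=\mathcal H_j=\emptyset$ eventually. Both $X_j$ and $\mathcal H_j$ decrease in $j$. A vertex of $X_j\setminus X_{j+1}$ has *level* $j$.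

Process the vertices of $X$ in a fixed order, higher levels before lower ones. When processing $x$ of level $j$, skip it if it is already covered. Otherwise let $\mathcal E$ be the set of base edges $e\ni x$ with $e\setminus\{x\}$ disjoint from $X_j\cup\mathcal H_j$ and $e$ disjoint from all chosen edges. If $|\mathcal E|\ge D/4$, choose $e\in\mathcal E$ uniformly; otherwise abort and stop. The vertices of $e\setminus\{x\}$ are called *$q$-vertices*.

Fix $x^*\in X$, and let $N(x^*)$ be the set of other vertices in base edges at $x^*$, so $|N(x^*)|\le(k-1)(1+\gamma)D$. Let $\Upsilon(x^*)$ be the number of $q$-vertices of the whole process in $N(x^*)$. Write $\Upsilon=\sum_\tau y_\tau$, where $y_\tau\in[0,k-1]$ is the contribution of the step processing the $\tau$-th vertex $x_\tau$, of level $j(\tau)$ ($y_\tau=0$ if skipped or after an abort). A vertex $q$ can become a $q$-vertex in step $\tau$ only if $q\notin\mathcal H_{j(\tau)}$ and $q\ne x_\tau$, and then it does so with conditional probability at most $\frac4D\mathrm{codeg}(x_\tau,q)$. Let $j_0(q)=\min\{j:q\notin\mathcal H_j\}$.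 If $q\notin\mathcal H_{j(\tau)}$, then $j(\tau)\ge j_0(q)$, so $x_\tau\in X_{j(\tau)}\subset X_{j_0(q)}$. Hence
$$\mathbb E[y_\tau\mid\text{past}]\le\bar y_\tau:=\frac4D\sum_{q\in N(x^*)}1_{x_\tau\in X_{j_0(q)}\setminus\{q\}}\,\mathrm{codeg}(x_\tau,q),$$
and $\bar y_\tau$ is deterministic given $B$. Since $q\notin\mathrm{Bad}(X_{j_0(q)})$, fewer than $\varphi D$ base edges at $q$ meet $X_{j_0(q)}\setminus\{q\}$, each in at most $k-1$ vertices. So
$$\sum_\tau\bar y_\tau=\frac4D\sum_{q\in N(x^*)}\ \sum_{x\in X_{j_0(q)}\setminus\{q\}}\mathrm{codeg}(x,q)\le\frac4D|N(x^*)|(k-1)\varphi D\le8k^2\varphi D=\frac D{32}.$$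
By convexity, $e^{y/(k-1)}\le1+\frac{e-1}{k-1}y$ on $[0,k-1]$. So $\mathbb E[e^{y_\tau/(k-1)}\mid\text{past}]\le\exp(\frac{e-1}{k-1}\bar y_\tau)$, and by induction $\mathbb Ee^{\Upsilon/(k-1)}\le\exp(\frac{e-1}{k-1}\cdot\frac D{32})$. Markov's inequality gives
$$\Pr(\Upsilon\ge D/8)\le\exp\Big(-\frac D{k-1}\Big(\frac18-\frac{e-1}{32}\Big)\Big)\le e^{-D/(16k)} .$$
For $K$ large $kn\,e^{-D/(16k)}\le\frac12$. So with probability at least $\frac12$ we have $\Upsilon(x^*)<D/8$ for all $x^*\in X$.

In that case there is no abort. Consider an uncovered $x^*$ of level $j$ about to be processed. The vertices of chosen edges are $q$-vertices or processed vertices, and the latter have level at least $j$, so they lie in $X_j$. As $x^*\in X_j\setminus X_{j+1}$, we have $x^*\notin\mathrm{Bad}(X_j\cup\mathcal H_j)$, so fewer than $\varphi D$ base edges at $x^*$ meet $(X_j\cup\mathcal H_j)\setminus\{x^*\}$. By (G3) at most $2\Upsilon(x^*)\le D/4$ of them contain a $q$-vertex. So $|\mathcal E|\ge(1-\gamma-\varphi-\frac14)D\ge D/4$.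

A successful outcome with $\rho\le|X|$ chosen edges is a matching $\pi_X$ covering $X$. It determines the choices: run through $X$ in the fixed order, and at an uncovered $x$ the chosen edge is the edge of $\pi_X$ at $x$. So it has probability at most $(4/D)^\rho=(8/d)^\rho$, and
$$\sum_{\pi_X}d^{-|\pi_X|}\ge\sum_{\text{successful}}8^{-\rho}\Pr(\text{outcome})\ge\tfrac128^{-|X|}.$$

**Step b: each such $\pi_X$ extends in many ways to a near-perfect matching.** Let $n'=n-|\pi_X|$ and $B'=B-V(\pi_X)$. We show $\sum_{\pi'}d^{-|\pi'|}\ge\frac12(2t)^{-n}$, summed over matchings $\pi'$ of $B'$ with $|\pi'|\ge n'-\varepsilon_0n/2$. The idea is to sparsify $B'$ to constant average degree $t$, where (P) gives one matching with probability at least $\frac12$, and to take expectations.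

At most $k\eta n(1+\gamma)D\le2k\eta nD$ base edges meet $V(\pi_X)$, so at most $k\cdot2k\eta nD/(\gamma_1D/4)=8k^2\eta n/\gamma_1\le\gamma_1n/8$ vertices lose more than $\gamma_1D/4$ edges. Call the other vertices of $B'$ *typical*; since $\gamma\le\gamma_1/4$, their degree in $B'$ is in $[(1-\frac{\gamma_1}2)D,(1+\frac{\gamma_1}4)D]$. All degrees are at most $1.25D$. Keep each edge of $B'$ independently with probability $t/D$, then delete all kept edges at vertices of kept-degree at least $2t$.

The kept-degree of a typical vertex has mean $\mu\in[\frac34t,1.25t]$. By (C) with $x=\gamma_1t/4\le\mu$ it deviates from $\mu$ by at least $\gamma_1t/4$ with probability at most $2e^{-\gamma_1^2t/60}$. So the expected number of deviating typical vertices is at most $2kne^{-\gamma_1^2t/60}$. A typical vertex that does not deviate has kept-degree in $(1\pm\gamma_1)t$. For a binomial $\xi$ of mean at most $1.25t$, using $\xi\le100e^{\xi/100}$ and $1_{\xi\ge2t}\le e^{0.4(\xi-2t)}$,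
$$\mathbb E[\xi1_{\xi\ge2t}]\le100e^{-0.8t}\,\mathbb Ee^{0.41\xi}\le100\exp\big(1.25(e^{0.41}-1)t-0.8t\big)\le100e^{-0.16t} .$$
So the expected number of deleted edges is at most $100kne^{-0.16t}$, and the expected number of vertices in deleted edges is at most $100k^2ne^{-0.16t}$.

By the choice of $t$ these expected numbers of vertices sum to at most $\gamma_1n/16$. By Markov's inequality, with probability at least $\frac12$ at most $\gamma_1n/8$ typical vertices deviate or lie in a deleted edge. Then all but at most $\gamma_1n/4$ vertices of $B'$ have final degree in $(1\pm\gamma_1)t$. Let $V''$ be the set of non-isolated vertices of the final hypergraph. Then $|V''|\ge kn'-\gamma_1n/4\ge n/2\ge t$ for $n$ large, and $\gamma_1n/4\le\gamma_1|V''|$. All degrees are less than $2t$, and codegrees are at most $2<\gamma_1t$. By (P) and the remark after it there is a matching of size at least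
$$\frac{|V''|}k-2a|V''|\ge n'-\frac{\gamma_1n}4-2akn\ge n'-\frac{\varepsilon_0n}2,$$
as $\gamma_1\le\varepsilon_0$ and $2ak=\varepsilon_0/8$. Hence the expected number of matchings of $B'$ of at least this size with all edges kept is at least $\frac12$, that is, $\sum_{\pi'}(t/D)^{|\pi'|}\ge\frac12$. As $t/D=2t/d$, $2t\ge1$ and $|\pi'|\le n$, Step b follows.

**Step c: combining.** $\pi=\pi_X\cup\pi'$ covers $X$ and has at most $\varepsilon_0n$ holes per part. Each $\pi$ arises from at most $2^n$ pairs. So
$$Z_B^X(\ell)\ge e^{-k\varepsilon_0\ell n}\,2^{-n}\cdot\tfrac128^{-\eta n}\cdot\tfrac12(2t)^{-n}\ge e^{-(C_1+k\varepsilon_0\ell)n}.\qquad\square$$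

## 9. Filling $k$ holes with $k$ packets

Fix *index data*: $X,P\subset V$; $Y=X\cup P$; $C=\{u_1,\dots,u_k\}$ with $u_i\in V_i\setminus Y$; an integer $\ell\ge L_0$. We want to pass from $P$ to $P\cup C$, using the fresh packets $L_{u_i}$ to cover $C$. As in Test 2, this is a matter of finding tuples $(T_1,\dots,T_r)$ that can be removed from play at a bounded cost. Since the packet edges are uniform in $\mathcal T$ apart from $u_i$, the tuples must form a positive fraction of all of $\mathcal T^r$, not only of tuples of existing edges. To be able to test this later, we leave part of the base unused.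

**Random halves of the base.** For $S\subset[m_0]$ (indices of base edges) let $B_S$ be the corresponding base edges and $R_S=B_S\cup L_P$. Let $W_S(\cdot)=W^Y_{R_S}(\cdot\,;\ell)$ with base edges weighted $2/d$ and packet edges weighted $1/d$. We write $W_{H_P}(C)$ for $W^Y_{H_P}(C;\ell)$, with the default weights. For a matching $\pi$ let $\pi_0$ be its set of base indices. A uniform $S$ contains $\pi_0$ with probability $2^{-|\pi_0|}$, and this is exactly compensated by the doubled weights:
$$\mathbb E_{S\,\mathrm{unif}}\,W_S(C)=W_{H_P}(C).\tag{8}$$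

If $W_{H_P}(C)>0$, define a joint law $\mathsf P$ of $(\pi,S)$, with expectation $\mathsf E$. Here $\pi$ has the Gibbs law $\mu(\pi)=w(\pi)/W_{H_P}(C)$, $w(\pi)=d^{-|\pi|}e^{-\ell h(\pi)}$, $h(\pi)$ being the number of holes. Given $\pi$, $S$ is $\pi_0$ together with a uniform random subset of $[m_0]\setminus\pi_0$. Then
$$\mathsf P(\pi,S)=\frac{w(\pi)\,2^{|\pi_0|-m_0}}{W_{H_P}(C)}1_{\pi_0\subset S},\qquad\mathsf P(S)=\frac{2^{-m_0}W_S(C)}{W_{H_P}(C)},\tag{9}$$
and given $S$, $\pi$ follows the Gibbs law of $W_S(C)$.

**Definition (nice).** Let $\mathfrak G_S\subset\mathcal T^r$ be the set of $(T_1,\dots,T_r)$ such that $T_1,\dots,T_r,C$ are pairwise disjoint and $W_S(C\cup T_1\cup\dots\cup T_r)\ge c_1W_S(C)$. It depends only on $S$, $B_S$, $L_P$ and the data. The configuration is *nice* if $W_{H_P}(C)>0$ and $\mathsf P(|\mathfrak G_S|\ge\delta N^r)\ge c_3$.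

As an example of $\mathfrak G_S$, let $k=2$, $X=P=\emptyset$, let $B$ be the complete bipartite graph with $d=n$, and $S=[m_0]$. By symmetry $\rho=W_S(C\cup T)/W_S(C)$ is the same for all $(n-1)^2$ pairs $T$ disjoint from $C$. The Gibbs probability that $T\in\pi$ is $\frac2n\rho$, since removing $T$ from $\pi$ leaves a matching counted in $W_S(C\cup T)$ with the same holes. Summing over $T$, $\rho=\frac n{2(n-1)^2}\mathsf E[|\pi|\mid S]$. So if $\mathsf E[|\pi|\mid S]\ge2c_1n$, every such $T$ is in $\mathfrak G_S$.

**Lemma 6.** Let $(X,P,C,\ell)$ be nice. Suppose the packets $L_{u_1},\dots,L_{u_k}$ have sizes $d_i\ge d_*:=d/(8k)$, and their elements in $\mathcal Q_i$ are i.i.d. uniform, independent of $B,L_P$. Then with probability at least $1-\frac2{c_3}e^{-\delta^2d_*/(2k)}$,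
$$Z^{Y\cup C}_{H_{P\cup C}}(\ell)\ge c_4\,W^Y_{H_P}(C;\ell).$$

*Proof.*

**Step 1: most of the good tuples are hit by packets.** Rule (1) identifies $\mathcal T^r$ with $\mathcal Q_1\times\dots\times\mathcal Q_k$, preserving the union of the vertices. If the $T_a$ and $C$ are pairwise disjoint, so are the edges $\{u_i\}\cup Q_i$. Let $N_S$ be the number of $(Q_1,\dots,Q_k)\in\prod L_{u_i}$, counted with indices, in the image of $\mathfrak G_S$. If $|\mathfrak G_S|\ge\delta N^r$, then $\mathbb EN_S/\prod d_i=|\mathfrak G_S|/N^r\ge\delta$. Changing one element of $L_{u_i}$ changes $N_S/\prod d_j$ by at most $1/d_i$, and $\sum_id_i\cdot d_i^{-2}\le k/d_*$, so by (McD)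
$$\Pr\Big(N_S<\frac\delta2\prod d_i\Big)\le e^{-\delta^2d_*/(2k)} .$$
The law $\mathsf P$ of $S$ does not involve the fresh packets. So the expected $\mathsf P$-mass of those $S$ with $|\mathfrak G_S|\ge\delta N^r$ and $N_S<\frac\delta2\prod d_i$ is at most $e^{-\delta^2d_*/(2k)}$. By Markov's inequality, with the stated probability this mass is less than $c_3/2$, and then by niceness
$$\mathsf P\Big(|\mathfrak G_S|\ge\delta N^r,\ N_S\ge\frac\delta2\prod d_i\Big)\ge\frac{c_3}2 .\tag{10}$$

**Step 2: inserting the edges.** Let $S$ be as in (10). Adding the edges $\{u_i\}\cup Q_i$, $i\in[k]$, to a matching counted in $W_S(C\cup\bigcup Q_i)$ gives a matching of $R_S\cup L_C$ that covers $C$ and has the same holes, which lie outside $Y\cup C$. This is injective, since the $Q_i$ are read off at the $u_i$. So, with base weights $2/d$,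
$$Z^{Y\cup C}_{R_S\cup L_C}\ge d^{-k}N_S\,c_1W_S(C)\ge(8k)^{-k}\tfrac\delta2c_1W_S(C).$$
As in (8), $Z^{Y\cup C}_{H_{P\cup C}}=\mathbb E_{S\,\mathrm{unif}}Z^{Y\cup C}_{R_S\cup L_C}$. By (9), $2^{-m_0}W_S(C)=\mathsf P(S)W_{H_P}(C)$. Summing over the $S$ in (10), $Z^{Y\cup C}_{H_{P\cup C}}\ge(8k)^{-k}\frac\delta2c_1W_{H_P}(C)\cdot\frac{c_3}2=c_4W_{H_P}(C)$. $\square$

## 10. Configurations are nice, by entropy

Let $NN$ ("not nice") be the event that for some data $(X,P,C,\ell)$ as in Section 9 with $|P|\le n/8$ and $\ell\le L_0+n$: $\deg_{H_P}\le2d$ everywhere, $W_{H_P}(C)\ge e^{-\lambda n}$, and the configuration is not nice.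

**Lemma 7.** For $n$ large, $\mathbb P^*(NN,\ m_0\ge m/4)\le e^{-5c_*m}$.

*Proof.* Fix the data, the colors (with $m_0\ge m/4$) and the packets. The base edges are still i.i.d. uniform. Let
$$F(S)=\#\{(i_1,\dots,i_r)\in([m_0]\setminus S)^r\text{ distinct}:(e_{i_1},\dots,e_{i_r})\in\mathfrak G_S\}.$$
The edges outside $S$ are independent of $\mathfrak G_S$, so $F(S)$ measures the density of $\mathfrak G_S$ in $\mathcal T^r$ by sampling. Steps 1 to 5 prove the following.

**Claim.** If $\deg_{H_P}\le2d$ and $W_{H_P}(C)\ge e^{-\lambda n}$, then $\mathsf EF(S)\ge c_2m_0^r$.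

**Step 1: exchange edges outside $S$ for edges inside.** By (9), $\mathsf P(\pi,S)$ depends only on $\pi$ as long as $S\supset\pi_0$. The substitution $S'=S\cup\{i_1,\dots,i_r\}$ is a bijection between triples $(\pi,S,(i_j))$ with $\pi_0\subset S$, $i_j\notin S$ distinct, and triples $(\pi,S',(i_j))$ with $\pi_0\subset S'$, $i_j\in S'\setminus\pi_0$ distinct. Hence
$$\mathsf EF(S)=\mathsf E\,\#\{(i_1,\dots,i_r)\text{ distinct in }S'\setminus\pi_0:(e_{i_1},\dots,e_{i_r})\in\mathfrak G_{S'\setminus\{i_1,\dots,i_r\}}\},$$
with $(\pi,S')$ distributed as $(\pi,S)$. Suppose $\mathsf P(\{i_1,\dots,i_r\}\subset\pi\mid S')\ge c_1(2/d)^r$. Then the $e_{i_j}$ are pairwise disjoint and disjoint from $C$. Removing them from $\pi$ leaves the holes unchanged when $\bigcup e_{i_j}$ is added to $C$, so this probability equals $(2/d)^rW_{S'}(C\cup\bigcup e_{i_j})/W_{S'}(C)$. Put $S''=S'\setminus\{i_1,\dots,i_r\}$. A matching avoiding $\bigcup e_{i_j}$ does not use the indices $i_j$, so $W_{S'}(C\cup\bigcup e_{i_j})=W_{S''}(C\cup\bigcup e_{i_j})$, while $W_{S'}(C)\ge W_{S''}(C)$. Therefore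 $(e_{i_1},\dots,e_{i_r})\in\mathfrak G_{S''}$. With
$$g(S)=\#\{(i_1,\dots,i_r)\text{ distinct in }S:\mathsf P(\{i_1,\dots,i_r\}\subset\pi\mid S)\ge c_1(2/d)^r\},$$
and since at most $r|\pi_0|m_0^{r-1}$ tuples meet $\pi_0$, where $|\pi_0|\le n\le4m_0/d$,
$$\mathsf EF(S)\ge\mathsf Eg(S)-rn\,m_0^{r-1}\ge\mathsf Eg(S)-\frac{4r}dm_0^r.\tag{11}$$

**Step 2: $\pi$ has few holes and many base edges.** Each part has $h_1=n-1-|\pi|$ holes, so $h=kh_1$. By (7) and (4), $\mu(h_1\ge n/4)\le e^{-k\ell n/4}3^ne^{\lambda n}\le e^{-n}$. Each packet edge of $\pi$ contains its own vertex of $P$, and these are distinct, so $\pi$ has at most $n/8$ packet edges. Thus $|\pi_0|\ge|\pi|-n/8\ge n/2$ with probability at least $1-e^{-n}$.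

**Step 3: $\pi$ has large entropy given $S$.** First, $\mathrm{Ent}(\pi)=\mathsf E[-\log\mu(\pi)]=\log W_{H_P}(C)+\mathsf E|\pi|\log d+\ell\,\mathsf Eh\ge-\lambda n+\mathsf E|\pi|\log d$. Further, $\mathrm{Ent}(S\mid\pi)=(m_0-\mathsf E|\pi_0|)\log2$ and $\mathrm{Ent}(S)\le m_0\log2$. So
$$\mathrm{Ent}(\pi\mid S)=\mathrm{Ent}(\pi)+\mathrm{Ent}(S\mid\pi)-\mathrm{Ent}(S)\ge\mathsf E|\pi|\log d-(\lambda+1)n.$$

**Step 4: few outcomes are too likely.** For $v\in V_1$ let $X_v$ be the index of the edge of $\pi$ at $v$, or $\varnothing$; $(X_v)_v$ determines $\pi$. Let $I$ be a uniform ordered $r$-tuple of distinct vertices of $V_1$, independent of $(\pi,S)$. By (Han), $\mathsf E_I\mathrm{Ent}(X_I\mid S)\ge\frac rn\mathrm{Ent}(\pi\mid S)$. For an outcome $o$ of $X_I$ let $p(o)=p_{S,I}(o)$ be its conditional probability given $S$, and $|o|$ its number of non-$\varnothing$ entries. The expected value of $|o|$ is $\frac rn\mathsf E|\pi|$. Together with Step 3,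
$$\mathsf E_{S,I}\sum_op(o)\log\big(p(o)d^{|o|}\big)=\frac rn\mathsf E|\pi|\log d-\mathsf E_I\mathrm{Ent}(X_I\mid S)\le r(\lambda+1).$$
Each term is $d^{-|o|}\cdot x\log x$ with $x=p(o)d^{|o|}$, and $x\log x\ge-1/e$. So the negative parts sum to at most $\sum_od^{-|o|}\le\prod_{v\in I}(1+\deg_{H_P}(v)/d)\le3^r$. Hence $\mathsf E\sum_op\log^+(pd^{|o|})\le r(\lambda+1)+3^r$. So the outcomes with $pd^{|o|}>\Lambda$ have expected mass at most $(r(\lambda+1)+3^r)/\log\Lambda=2^{-r-3}$.

**Step 5: count the outcomes of medium probability.** Call $o$ *full* if all its entries are base indices. By Step 2 full outcomes have expected mass at least $(1-e^{-n})\prod_{j<r}\frac{n/2-j}{n-j}\ge\frac782^{-r}$ for $n$ large. For each $(S,I)$ there are at most $(2d)^r$ of them, so those with $p<c_1(2/d)^r$ have mass at most $4^rc_1=2^{-r-3}$. With Step 4, the full outcomes with $c_1(2/d)^r\le p\le\Lambda d^{-r}$ have expected mass at least $(\frac78-\frac18-\frac18)2^{-r}\ge2^{-r-1}$. So their expected number is at least $2^{-r-1}d^r/\Lambda$. Each pair of an $I$ and such an outcome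 is an ordered tuple of distinct indices in $S$, counted in $g(S)$, from which $I$ can be read off. Summing over all ordered $I$,
$$\mathsf Eg(S)\ge n(n-1)\cdots(n-r+1)\,\frac{2^{-r-1}d^r}\Lambda\ge\frac{2^{-r-2}m^r}\Lambda\ge2c_2m_0^r .$$
By (11) and $d\to\infty$ the Claim follows.

**Step 6: not being nice is exponentially unlikely.** Suppose the configuration is not nice while the hypotheses of the Claim hold. Since $F\le m_0^r$, the Claim gives $\mathsf P(F\ge\frac{c_2}2m_0^r)\ge\frac{c_2}2$. As $\mathsf P(|\mathfrak G_S|\ge\delta N^r)<c_3$, we get $\mathsf P(S\in\mathcal F)\ge\frac{c_2}2-c_3=\frac{c_2}4$ for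
$$\mathcal F=\Big\{F(S)\ge\frac{c_2}2m_0^r,\ |\mathfrak G_S|<\delta N^r\Big\}.$$
By (7) and (9), $\mathsf P(S)\le2^{-m_0}e^{(\lambda+\log5)n}$. So a *uniform* $S$ lies in $\mathcal F$ with probability at least $\frac{c_2}4e^{-(\lambda+2)n}$. This is a property of $B$. By Markov's inequality over $B$,
$$\mathbb P^*\big(\text{not nice},\,\deg_{H_P}\le2d,\,W_{H_P}(C)\ge e^{-\lambda n}\mid\text{colors, packets}\big)\le\frac4{c_2}e^{(\lambda+2)n}\Pr_{B,\,S}(\mathcal F),$$
where on the right $S$ is uniform and independent of $B$. Now, given $S$ and $B_S$, the set $\mathfrak G_S$ is fixed, and the $e_i$, $i\notin S$, are i.i.d. uniform. If $|\mathfrak G_S|<\delta N^r$, then $\mathbb EF\le\delta m_0^r=\frac{c_2}4m_0^r$, and $F$ changes by at most $rm_0^{r-1}$ when one $e_i$ changes. So (McD) with $x=\frac{c_2}4m_0^r$ and $\sum b_i^2\le r^2m_0^{2r-1}$ gives $\Pr(\mathcal F)\le\exp(-c_2^2m_0/(8r^2))$. There are at most $2^{2kn}n^k(n+1)$ choices of data. As $m_0\ge m/4$, a union bound gives $e^{O(n)-c_2^2m/(32r^2)}\le e^{-5c_*m}$, since $5c_*\le c_2^2/(40r^2)$ and $m/n\to\infty$.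 $\square$

## 11. Rounds, stuck tuples, and the proof of Proposition 4

**Definition (round).** A *round with forbidden set $X$* is the following deterministic procedure. Start with $P=\emptyset$ and $\ell=L_0$; always $Y=X\cup P$. Repeat:

1. If $Z^Y_{H_P}(\ell)=0$, end abnormally. If some $T\in\prod_i(V_i\setminus Y)$ satisfies $W^Y_{H_P}(T)\ge(e^G/c_4)Z^Y_{H_P}$, *select* the first such $T$ in a fixed order and query its packets. If $Z^{Y\cup T}_{H_{P\cup T}}<c_4W^Y_{H_P}(T)$, the round is *stuck at $T$* and ends. Otherwise replace $P$ by $P\cup T$ and repeat.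
2. If there is no such $T$: if $nG_1e^{-\ell}\le\frac12$, end with *success*; otherwise replace $\ell$ by $\ell+1$ and repeat.

It always terminates, since each augmentation adds $k$ vertices to $P$ and $\ell$ is not raised once $e^\ell\ge2nG_1$.

**Step 1: on $\mathcal G\cap NN^c$ with $|X|\le\eta n$, a round ends with success or stuck at a nice configuration, and success yields many perfect matchings.** By Lemma 5, initially $Z\ge e^{-(C_1+k\varepsilon_0L_0)n}=e^{-(\lambda-1)n}$. Each augmentation multiplies $Z$ by at least $c_4\cdot e^G/c_4=e^G$.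

Now suppose no $T$ exists in item 1. Let $s$ be the number of holes per part under the Gibbs law of $Z^Y_{H_P}(\ell)$; it is the same in all parts. For $T\in\prod(V_i\setminus Y)$, the probability that all of $T$ are holes is $e^{-k\ell}W^Y_{H_P}(T)/Z\le e^{-k\ell}e^G/c_4$, because the matchings with $T$ among the holes are those counted in $W^Y_{H_P}(T)$, with $k$ more holes. For other $T\in\prod V_i$ the probability is $0$. Summing over $T\in\prod V_i$, $\mathbb Es^k\le n^ke^{-k\ell}e^G/c_4$, so by Jensen's inequality
$$\mathbb Es\le nG_1e^{-\ell}.\tag{12}$$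
Hence raising $\ell$ by one multiplies $Z$ by $\mathbb Ee^{-ks}\ge e^{-k\mathbb Es}\ge\exp(-kG_1e^{-\ell}n)$. By (3) all raises together cost at most a factor $\exp(-kG_1e^{-L_0}n/(1-e^{-1}))\ge e^{-n}$. So after $j$ augmentations, always $Z\ge e^{Gj-\lambda n}\ge e^{-\lambda n}$. In particular the round never ends abnormally. Since $Z\le3^n$ by (7) and (G2), $Gj\le(\lambda+\log3)n\le(\lambda+2)n$, that is, $j\le n/(8k)$ and $|P|=kj\le n/8$. Also $\ell\le L_0+n$ for $n$ large, because $\ell$ is never raised once $e^\ell\ge2nG_1$. At each selection of $T$ we have $\deg_{H_P}\le2d$ and $W^Y_{H_P}(T)\ge Z\ge e^{-\lambda n}$, so $(X,P,T,\ell)$ is nice, as $NN$ fails. Hence the round ends either stuck at a nice configuration or with success. On success (12) gives $\mathbb Es\le\frac12$, so $\Pr(s=0)\ge\frac12$ and $\sum_{\text{perfect }\pi}d^{-n}\ge\frac12Z\ge\frac12e^{-\lambda n}$. Thus $N_{pm}\ge\frac12e^{-\lambda n}d^n$.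

**Step 2: repeat, to collect many failures.** Run round $1$ with $X=\emptyset$. If rounds $1,\dots,i$ got stuck at $T^{(1)},\dots,T^{(i)}$, run round $i+1$ afresh with $X=T^{(1)}\cup\dots\cup T^{(i)}$. Selected tuples avoid $X$, so the stuck tuples are disjoint. Let $I_*=\lfloor\eta n/k\rfloor$, and let $\mathrm{St}$ be the event that all packets have size at least $d_*=d/(8k)$ and rounds $1,\dots,I_*$ all get stuck, each at a nice configuration. All forbidden sets used have size at most $\eta n$, so by Step 1
$$\mathcal G\cap\{N_{pm}<\tfrac12e^{-\lambda n}d^n\}\subset(NN\cap\{m_0\ge m/4\})\cup\mathrm{St}.\tag{13}$$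

**Step 3: the failures behave as if independent.** Fix disjoint tuples $T^{(1)},\dots,T^{(I_*)}$. Let $E_i$ be the event that the round with forbidden set $\bigcup_{i'<i}T^{(i')}$ gets stuck at $T^{(i)}$ in a nice configuration. Work under $\mathbb P^*$. Condition on the skeleton (with packet sizes at least $d_*$), on $B$, and on all packets of vertices outside $\bigcup_iT^{(i)}$. Then reveal the packets of $T^{(I_*)},T^{(I_*-1)},\dots,T^{(1)}$ in this order.

The reverse order matters, because round $i$ may query packets of later tuples but not of earlier ones. Indeed, if $E_i$ holds, then before selecting $T^{(i)}$ round $i$ queries only packets of vertices outside $T^{(1)}\cup\dots\cup T^{(i)}$. The vertices of $T^{(i')}$, $i'<i$, are forbidden and never selected, and those of $T^{(i)}$ are not in $P$ when $T^{(i)}$ is selected. All packets queried are thus revealed before those of $T^{(i)}$. So just before the packets of $T^{(i)}$ are revealed, it is determined whether round $i$ comes to select $T^{(i)}$ in a nice configuration having queried only revealed packets.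 If not, $E_i$ fails. If so, the packets of $T^{(i)}$ are still fresh, and by Lemma 6 the conditional probability of being stuck is at most $\frac2{c_3}e^{-\delta^2d_*/(2k)}$. The events $E_{I_*},\dots,E_{i+1}$ are determined by then, since $E_{i'}$ depends only on the skeleton, $B$ and packets of vertices outside $T^{(1)}\cup\dots\cup T^{(i'-1)}$. So the conditional bounds multiply. A union bound over at most $n^{kI_*}$ sequences of tuples gives
$$\mathbb P^*(\mathrm{St})\le\Big(n^k\frac2{c_3}e^{-\delta^2d/(16k^2)}\Big)^{I_*}\le e^{-\delta^2dI_*/(32k^2)}\le e^{-\delta^2\eta m/(64k^3)}\le e^{-4c_*m}.$$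
Here the second inequality uses $d\ge K\log n$ with $K$ large, the third $I_*\ge\eta n/(2k)$, and the last the definition of $c_*$.

**Step 4: conclusion.** By (13) and Lemma 7, $\mathbb P^*(\mathcal G,\,N_{pm}<\frac12e^{-\lambda n}d^n)\le2e^{-4c_*m}$. Since $\mathcal G\subset\{\text{distinct}\}$, dividing by $\mathbb P^*(\text{distinct})\ge e^{-o(m)}$ from (5) gives at most $e^{-3c_*m}$ under $\mathbb P$. This proves Proposition 4, and with Section 6 it completes the proofs of Theorems 1 and 2; the conjecture is true for every $k\ge2$. $\square$
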